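
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Decomposing planar point sets into\\ sublinearly many 2-convex polygons}


\begin{abstract}
A simple polygon is $2$-convex if every line meets its interior in at most two intervals. We show that the convex hull of every set of $n$ points in general position in the plane can be decomposed into $O(n/\log\log n)$ polygons that are $2$-convex, have their vertices in the set, and together use all of its points. So a sublinear number of $2$-convex polygons always suffices, whereas convex polygons can require linearly many. The polygons used are pseudo-triangles, which glue separated parts of the set together, and crescents between two nested hulls, which remove many points at a time.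
\end{abstract}

\section{Introduction}

\subsection{The question}

A simple polygon $P$ in the plane is \emph{$k$-convex} if every line meets the interior of $P$ in at most $k$ disjoint intervals. The $1$-convex polygons are the convex ones, and a $2$-convex polygon may have many dents as long as no line sees more than two pieces of it.

Let $S$ be a set of $n\ge 3$ points in general position, that is, with no three on a line. A \emph{decomposition} of $S$ into polygons of a given class is a finite family of simple polygons of that class such that
\begin{itemize}
\item every vertex of each polygon is a point of $S$;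
\item the polygons have pairwise disjoint interiors;
\item their union is $\operatorname{conv}S$;
\item every point of $S$ is a vertex of at least one of the polygons.
\end{itemize}
No point of $S$ lies in the relative interior of an edge, by general position. No point of $S$ lies in the interior of a polygon either, because it is a vertex of some other polygon, whose interior would overlap the first.

A triangulation is a decomposition into $2n-2-h$ triangles, where $h$ is the number of points of $S$ on the boundary of $\operatorname{conv}S$. Convex polygons do not give a sublinear bound: it is known that $n-3+\lceil\sqrt{2(n-3)}\,\rceil$ convex polygons are sometimes necessary. The following question is posed in \cite{kconvex}: \emph{can every planar point set be decomposed into a sublinear number of $2$-convex polygons?} That is, is there a function $f(n)=o(n)$ such that every set of $n$ points in general position has a decomposition into at most $f(n)$ such polygons? We prove that there is.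

\subsection{What a short decomposition must look like}

All polygons in this paper are simple and have their vertices in a set in general position, so no interior angle equals $\pi$. A vertex of a polygon is \emph{convex} if its interior angle is less than $\pi$ and \emph{reflex} if it is larger than $\pi$. A \emph{pseudo-triangle} is a simple polygon with exactly three convex vertices.

The following elementary count shows what is needed and which simple ideas fail. It serves only as motivation and is not used in the proofs of the theorems.

\begin{proposition}\label{prop:count}
Let $S$ be decomposed into $f$ simple polygons. Let $c_P$ be the number of convex vertices of the polygon $P$, and let $\rho$ be the total number of reflex vertices of all polygons. Then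
\[
\sum_P (c_P-2)=2n-2-h-\rho\ \ge\ n-2
\qquad\text{and}\qquad
\rho\ \ge\ n-h-2f+2 .
\]
\end{proposition}

\begin{proof}
The boundaries of the polygons form a plane graph on $S$: if two edges crossed, the interiors of two polygons would overlap, and two overlapping collinear edges coincide by general position. No interior of a polygon contains a boundary point of another one, so the bounded faces are exactly the interiors of the polygons. The boundary of each face, including the outer one, is a simple closed curve. In particular it is connected, so the graph is connected. If it has $e$ edges, Euler's formula gives $f=e-n+1$.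

There are $2e$ angles in total, of which $h$ belong to the outer face (one at each hull point). At each point at most one angle exceeds $\pi$, and at hull points it is the outer one. So $\rho\le n-h$ and $\sum_P c_P=2e-h-\rho$. Subtracting $2f=2e-2n+2$ gives the first claim.

Every point has degree at least $2$. A point that is neither on the hull boundary nor a reflex vertex has only angles less than $\pi$, hence degree at least $3$. There are $n-h-\rho$ such points, so $2e\ge 2n+(n-h-\rho)$. Therefore $f=e-n+1\ge (n-h-\rho)/2+1$, which is the second claim.
\end{proof}

Convex polygons have $\rho=0$, so at least $(n-h)/2+1$ of them are needed. Pseudo-triangles have $c_P=3$, so at least $n-2$ of \emph{them} are needed, although a single pseudo-triangle can have arbitrarily many vertices. If $f=o(n)$, then all but $h+o(n)$ of the points must be reflex vertices, \emph{and} the average number of convex vertices per polygon must tend to infinity. So, unless almost all points lie on the hull boundary, a short decomposition has on average many vertices of both kinds per polygon. Crescents, the regions between two nested convex chains, can have many vertices of both kinds and are still $2$-convex (Example~\ref{ex:eight}).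

\subsection{Results}

A line can meet the boundary of a polygon only as often as the boundary changes between going up and going down, as seen from the direction of the line. We control $2$-convexity by bounding these changes. A direction is \emph{generic} for a polygon $P$ if it is not parallel to any line through two vertices of $P$. For a generic direction let $\lambda$ be a nonzero linear functional that is constant along this direction. It is strictly monotone on each edge. A vertex of $P$ is \emph{extremal} for the direction if it is a local extremum of $\lambda$ restricted to the boundary $\partial P$.

\begin{definition}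
A simple polygon is \emph{good} if, for every generic direction, at most one of its reflex vertices is extremal.
\end{definition}

We shall see in Section~\ref{sec:good} that good polygons are $2$-convex. For a finite set $X$ in general position with $|X|\ge 3$ let $F(X)$ be the minimum number of polygons in a decomposition of $X$ into good polygons. Put $F(X)=0$ if $|X|\le 2$ (the empty family), and let $F(n)=\max_{|X|=n}F(X)$. Triangles are good, so triangulations give $F(n)\le 2n$.

\begin{theorem}\label{thm:main}
There is an absolute constant $C$ such that $F(n)\le C\,n/\log_2\log_2 n$ for all $n\ge 3$. In particular, every set of $n\ge3$ points in general position in the plane has a decomposition into $O(n/\log\log n)=o(n)$ polygons that are $2$-convex.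
\end{theorem}

It follows by choosing the parameters in a bound that is already sufficient for $F(n)=o(n)$.

\begin{theorem}\label{thm:param}
For all integers $k\ge 8$, $r\ge 0$ and $n\ge 0$,
\[
F(n)\le \frac{4n}{k}+2(1-\beta)^r n+4n_0(k+3)^r,
\qquad \beta=k\,2^{-144k-3},\quad n_0=2^{24k}.
\]
Consequently $F(n)=o(n)$.
\end{theorem}

\subsection{The idea on eight points}

\begin{example}\label{ex:eight}
Consider the eight points
\[
\begin{gathered}
p=(-6,0),\quad q=(6,0),\qquad u_1=(-4,8),\quad u_2=(0,12),\quad u_3=(4,8),\\
w_1=(-3,7),\quad w_2=(1,9),\quad w_3=(3,7)
\end{gathered}
\]
(Figure~\ref{fig:eight}); comparing the slopes at each point shows that no three are collinear. The upper hull is $p,u_1,u_2,u_3,q$, with slopes $4,1,-1,-4$. At $x=-3,1,3$ it has the heights $9,11,9$ and passes above $w_1,w_2,w_3$. Now remove $u_1,u_2,u_3$. The new upper hull is $p,w_1,w_2,w_3,q$, with slopes $\tfrac73,\tfrac12,-1,-\tfrac73$. The region $Q$ between the two chains is an octagon with five convex and three reflex vertices. A line meets the larger hull in an interval, from which the smaller hull takes away an interval; so it meets the interior of $Q$ in at most two intervals. Thus $Q$ and the convex pentagon $p\,w_1w_2w_3\,q$ decompose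 the set into two $2$-convex polygons, where a triangulation has nine triangles. Here $\sum_P(c_P-2)=3+3=n-2$, so the first bound of Proposition~\ref{prop:count} is attained.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.55cm,y=0.32cm]
\fill[gray!35] (-6,0)--(-4,8)--(0,12)--(4,8)--(6,0)--(3,7)--(1,9)--(-3,7)--cycle;
\fill[gray!12] (-6,0)--(-3,7)--(1,9)--(3,7)--(6,0)--cycle;
\draw[thick] (-6,0)--(-4,8)--(0,12)--(4,8)--(6,0)--cycle;
\draw[thick] (-6,0)--(-3,7)--(1,9)--(3,7)--(6,0);
\draw[dashed] (-6.4,-0.8)--(0.8,13.6);
\draw[dashed] (6.4,-0.8)--(-0.8,13.6);
\draw[dashed] (-7,8)--(7,8);
\foreach \x/\y in {-6/0,6/0,-4/8,0/12,4/8,-3/7,1/9,3/7} \fill (\x,\y) circle (2pt);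
\node[left] at (-6,0.3) {$p$};
\node[right] at (6,0.3) {$q$};
\node[above left] at (-4,8) {$u_1$};
\node[right] at (0.3,12.1) {$u_2$};
\node[above right] at (4,8) {$u_3$};
\node[below right] at (-3,7) {$w_1$};
\node[below] at (1,8.9) {$w_2$};
\node[below left] at (3,7) {$w_3$};
\node at (-6.4,5) {$H_1$};
\node[right] at (7,8) {$H_2$};
\node at (6.4,5) {$H_3$};
\end{tikzpicture}
\caption{Eight points decomposed into a crescent (dark) and a convex pentagon (light). The dashed lines (rising, horizontal, falling) bound three half-planes $H_1$, $H_2$, $H_3$, respectively, each lying above its line. They contain the pairs $\{u_1,w_1\}$, $\{u_2,w_2\}$, $\{u_3,w_3\}$, respectively, and no other points of the set.}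
\label{fig:eight}
\end{figure}

Peeling is not always this efficient: the upper hull may have only one vertex between its ends, and again after every peeling. To build such a set, start with $p,q$ and repeatedly add a point between them horizontally, so high that all earlier points lie below the two segments joining it to $p$ and $q$. The example also shows what guarantees large crescents. The half-planes
\[
H_1=\{y>2x+12\},\qquad H_2=\{y>8\},\qquad H_3=\{y>-2x+12\}
\]
contain exactly $\{u_1,w_1\}$, $\{u_2,w_2\}$ and $\{u_3,w_3\}$; we call these pairs \emph{pockets}. As long as some point of the current set lies in $H_1$, a point maximizing $y-2x$ lies in $H_1$, and it is a vertex of the upper hull; the same holds for $H_2$ and $H_3$ with their own functionals. Since the three pairs are disjoint, the three vertices so obtained are different, and none of them is $p$ or $q$. So every crescent removes at least three points, as long as no pocket is empty. Had the pockets shared points, a single hull vertex could have served all of them, and nothing would follow.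

The proof makes this happen in every large set $S$. Fix a large $k$.
\begin{enumerate}
\item \emph{Find pockets.} By a positive-fraction form of the Erd\H{o}s--Szekeres theorem (Section~\ref{sec:clusters}) we find $3k$ large clusters arranged like a cap. With at most $k+1$ line cuts we trim $S$ to a subset $A$ with $k$ pairwise disjoint pockets $A\cap H_i$, each containing a fixed fraction of $S$ (Section~\ref{sec:pockets}).
\item \emph{Peel.} While at least half of the pockets are nonempty, each crescent removes at least $k/2-2\ge k/4$ points; the $2$ accounts for the two ends of the upper hull, which are never removed. So the crescents cost at most $4/k$ per removed point, and a fixed fraction $\beta$ of $S$ is removed.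
\item \emph{Repair the cuts.} Each line cut costs at most two pseudo-triangles (Lemma~\ref{lem:merge}).
\item \emph{Repeat} in each of the remaining parts, whose number is bounded in terms of $k$ (Section~\ref{sec:recursion}).
\end{enumerate}

\section{Good polygons}\label{sec:good}

The definition of a good polygon bounds only reflex extremal vertices. The next lemma shows that this bounds the convex ones too.

\begin{lemma}\label{lem:balance}
Let $P$ be a simple polygon without angles $\pi$. For every generic direction, the number of convex extremal vertices minus the number of reflex extremal vertices is $2$.
\end{lemma}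

\begin{proof}
Traverse $\partial P$ counterclockwise. The turning angles $\tau_i\in(-\pi,\pi)$ at the vertices are positive exactly at the convex vertices, and their sum is $2\pi$. Lift the edge directions to real angles $\theta_i$ with $\theta_{i+1}=\theta_i+\tau_{i+1}$. After one round the angle has grown by $2\pi$. Let $\delta$ be the angle of the generic direction. No edge is parallel to it, so $\theta_i-\delta\notin\pi\mathbb Z$. The integer $\lfloor(\theta_i-\delta)/\pi\rfloor$ changes by $0$ or $+1$ at a convex vertex and by $0$ or $-1$ at a reflex vertex. Its parity tells whether $\lambda$ increases or decreases along the edge. Hence it changes exactly at the extremal vertices. Its total change is $2\pi/\pi=2$.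
\end{proof}

\begin{lemma}\label{lem:good}
Every good polygon is $2$-convex. Every pseudo-triangle is good.
\end{lemma}

\begin{proof}
Let $P$ be good. By Lemma~\ref{lem:balance}, for each generic direction there are at most $3$ convex and $1$ reflex extremal vertices. So $\partial P$ splits into at most $4$ arcs on which $\lambda$ is strictly monotone, and every line of a generic direction meets $\partial P$ in at most $4$ points.

Nongeneric lines are handled by perturbation. Suppose that a line $\ell_0$ meets $\operatorname{int}P$ in at least three components. Choose points $p_0,p_1,p_2$ in this order on $\ell_0$ from three different components. The segments $p_0p_1$ and $p_1p_2$ leave $\operatorname{int}P$, so they contain boundary points $g_1$ and $g_2$, respectively. Every boundary point of a simple polygon is a limit of exterior points. Choose exterior points $g_1',g_2'$ close to $g_1,g_2$. The line $g_1'g_2'$ is close to $\ell_0$, so it contains interior points $p_0',p_1',p_2'$ of $P$ close to $p_0,p_1,p_2$. Interior and exterior are open, so we may perturb this line further, moving the five points slightly, until its direction is generic. This line visits, in order, the exterior, $p_0'$, $g_1'$, $p_1'$, $g_2'$, $p_2'$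 and the exterior. So it meets $\partial P$ in at least $6$ points, a contradiction.

A pseudo-triangle has only three convex vertices, hence at most $3$ convex extremal ones, and by Lemma~\ref{lem:balance} at most $3-2=1$ reflex extremal one.
\end{proof}

\section{Two operations: peeling and merging}\label{sec:operations}

For a finite set $R$ in general position with distinct $x$-coordinates and $|R|\ge 2$, let $p$ and $q$ be its leftmost and rightmost points. The \emph{upper hull} of $R$ is the part of $\partial\operatorname{conv}R$ from $p$ to $q$ that bounds $\operatorname{conv}R$ from above. It is an $x$-monotone polygonal chain with strictly decreasing slopes. The \emph{lower hull} is the part that bounds $\operatorname{conv}R$ from below. If $R=\{p,q\}$, both are the segment $pq$.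

\begin{lemma}[Peeling]\label{lem:peel}
Let $R$ be in general position with distinct $x$-coordinates, with leftmost point $p$ and rightmost point $q$. Let $U$ be the set of vertices of the upper hull of $R$ other than $p$ and $q$. If $U\neq\emptyset$, then $F(R)\le F(R\setminus U)+1$.
\end{lemma}

\begin{proof}
Let $R'=R\setminus U\ni p,q$, and let $p=w_0,w_1,\dots,w_s=q$ be the vertices of the upper hull of $R$; so $s\ge 2$. The points of $U$ lie strictly above the line $pq$. The vertices of the lower hull of $R$ other than $p,q$ lie strictly below it, so they belong to $R'$. Hence $R$ and $R'$ have the same lower hull.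

\emph{The two upper hulls meet only in $p$ and $q$.} Otherwise some point $z$ of an edge $w_{i-1}w_i$ with $x(p)<x(z)<x(q)$ lies in $\operatorname{conv}R'$. The line $L$ through this edge supports $\operatorname{conv}R$ and contains no other point of $R$. So $z\in\operatorname{conv}(R'\cap L)$, where $R'\cap L\subseteq\{w_{i-1},w_i\}\setminus U$. As $s\ge 2$, this set has at most one element, which is $p$ or $q$. So $z\in\{p,q\}$, a contradiction.

Therefore the region $Q$ between the two upper hulls is a simple polygon, $\operatorname{conv}R=Q\cup\operatorname{conv}R'$, and $Q$ and $\operatorname{conv}R'$ have disjoint interiors.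

\emph{$Q$ is good.} Its vertices on the upper hull of $R$, including $p$ and $q$, are convex. So its reflex vertices are the vertices other than $p,q$ of the upper hull of $R'$. On this chain the slopes strictly decrease. For a generic nonvertical direction, of slope $\alpha$, take $\lambda=y-\alpha x$: along the chain, $\lambda$ first increases (while the slope exceeds $\alpha$) and then decreases, where one of the two parts may be empty. So at most one vertex of the chain other than $p,q$ is extremal. For the vertical direction take $\lambda=x$; then none is.

All points of $U\cup\{p,q\}$ are vertices of $Q$. Adding $Q$ to an optimal decomposition of $R'$ (the empty one if $R'=\{p,q\}$) gives a decomposition of $R$.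
\end{proof}

Peeling works well only on suitable subsets of $S$, which we obtain by cutting along lines. To put the pieces together again at bounded cost we use the following lemma. The region between two disjoint hulls, within their joint hull, is cut into two pseudo-triangles by a single segment, an \emph{inner} common tangent (Figure~\ref{fig:merge}). If one of the sets is a single point, the region is already a pseudo-triangle.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!35] (0,0)--(3,0)--(4.6,-0.9)--(0.6,2.7)--(1.5,1.3)--cycle;
\fill[gray!18] (0,0)--(3,0)--(1.5,-1.3)--(2.4,-2.7)--(-1.6,0.9)--cycle;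
\draw (0,0)--(1.5,1.3)--(0.6,2.7)--(-1.3,2.3)--(-1.6,0.9)--cycle;
\draw (3,0)--(1.5,-1.3)--(2.4,-2.7)--(4.3,-2.3)--(4.6,-0.9)--cycle;
\draw[very thick] (0,0)--(3,0);
\draw[very thick] (0.6,2.7)--(4.6,-0.9);
\draw[very thick] (-1.6,0.9)--(2.4,-2.7);
\draw[dashed] (-2.6,0)--(5.6,0);
\foreach \x/\y in {0/0,1.5/1.3,0.6/2.7,-1.3/2.3,-1.6/0.9,3/0,1.5/-1.3,2.4/-2.7,4.3/-2.3,4.6/-0.9} \fill (\x,\y) circle (1.6pt);
\node at (-0.2,1.5) {$\operatorname{conv}A$};
\node at (3.2,-1.5) {$\operatorname{conv}B$};
\node[below] at (-0.05,-0.02) {$a$};
\node[above] at (3.05,0.02) {$b$};
\node[above right] at (0.6,2.6) {$a_1$};
\node[right] at (4.6,-0.8) {$b_1$};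
\node[left] at (-1.6,0.9) {$a_2$};
\node[below] at (2.4,-2.7) {$b_2$};
\node at (2.0,0.7) {$Q_1$};
\node at (1.0,-0.75) {$Q_2$};
\node[above] at (5.4,0) {$\ell$};
\end{tikzpicture}
\caption{Merging two separated sets. The outer tangents $a_1b_1$, $a_2b_2$ and the inner tangent $ab$ (bold) cut the region between the two hulls into two pseudo-triangles. The convex vertices of $Q_1$ are $a$, $b_1$, $a_1$, and those of $Q_2$ are $b$, $a_2$, $b_2$.}
\label{fig:merge}
\end{figure}

We use three standard facts. A plane graph with at least three vertices is $2$-connected if it is connected and stays connected after deletion of any vertex. Each face of such a graph is bounded by a cycle. And a simple polygon has at least three convex vertices, because its turning angles are less than $\pi$ and sum to $2\pi$.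

\begin{lemma}[Merging]\label{lem:merge}
Let $A,B\ne\emptyset$ be finite sets strictly separated by a line, with $A\cup B$ in general position. Then $F(A\cup B)\le F(A)+F(B)+2$.
\end{lemma}

\begin{proof}
If $|A\cup B|=2$, there is nothing to prove. Otherwise $\Pi=\operatorname{conv}(A\cup B)$ is a convex polygon. Since $\operatorname{conv}A\cap\operatorname{conv}B=\emptyset$, its vertices are not all in $A$ and not all in $B$. So the separating line has vertices of $\Pi$ on both sides and contains none. It therefore crosses exactly two edges of $\Pi$, each in a relatively interior point. These are the edges of $\Pi$ joining $A$ to $B$; call them $a_1b_1\ne a_2b_2$ with $a_i\in A$, $b_i\in B$. The line through $a_ib_i$ supports $\Pi$ and contains no other point of $A\cup B$. So $a_ib_i$ meets $\operatorname{conv}A$ only in $a_i$ and $\operatorname{conv}B$ only in $b_i$. The other edges of $\Pi$ are edges of $\operatorname{conv}A$ or of $\operatorname{conv}B$.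

Let $V_A$ and $e_A$ be the vertex set and the number of edges of $\partial\operatorname{conv}A$. If $\operatorname{conv}A$ is a segment, its ``boundary'' is this segment, with one edge; if it is a point, there is no edge. Define $V_B,e_B$ likewise. Note that $e_A-|V_A|$ is $0$ if $\operatorname{conv}A$ has interior points and $-1$ otherwise.

\medskip
\noindent\textbf{Case 1: $|A|,|B|\ge 2$.}

\emph{The inner tangent.} For unit vectors $u$ let $g(u)=\min_{x\in B}u\cdot x-\max_{x\in A}u\cdot x$. This function is continuous. For a suitable normal vector $u_0$ of the separating line, $g(u_0)>0$ and $g(-u_0)<0$. So $g(u)=0$ for some $u$. The corresponding line $\ell=\{z:u\cdot z=\max_{x\in A} u\cdot x\}$ contains a point of $A$ and a point of $B$; by general position, exactly one point $a\in A$ and one point $b\in B$. Moreover, $A\setminus\{a\}$ and $B\setminus\{b\}$ lie strictly on opposite sides of $\ell$. Choose coordinates, reflecting if necessary, such that $\ell$ is horizontal, $a$ is to the left of $b$, $A\setminus\{a\}$ lies above $\ell$, and $B\setminus\{b\}$ lies below.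

\emph{The graph.} Let $G$ consist of the edges of $\partial\operatorname{conv}A$ and $\partial\operatorname{conv}B$ and of the \emph{connecting edges} $a_1b_1$, $a_2b_2$, $ab$. The segment $ab$ meets $\operatorname{conv}A$ only in $a$ and $\operatorname{conv}B$ only in $b$. It is not an edge of $\Pi$, since there are points strictly on both sides of $\ell$. So it contains at most one of the two points $a_i,b_i$. Since $ab\subset\Pi$, the segment $ab$ can meet the supporting line through $a_ib_i$ only in an endpoint of $ab$, and such an endpoint is $a_i$ or $b_i$. Thus $G$ is a connected plane graph with three different connecting edges and outer boundary $\partial\Pi$.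

\emph{$G$ is $2$-connected.} If $a=a_1=a_2$, then $\Pi$ would lie in the convex cone with apex $a$ spanned by the rays to $b_1$ and $b_2$. These rays lie on or below $\ell$, while $A\setminus\{a\}\neq\emptyset$ lies above $\ell$, a contradiction. In the same way $b=b_1=b_2$ is impossible. So no vertex lies on all three connecting edges, and after deletion of any vertex some connecting edge survives. What is left of each of the two hull boundaries is nonempty and connected, so the whole graph stays connected.

\emph{Number of faces.} By Euler's formula, $G$ has
\[
1+(e_A+e_B+3)-(|V_A|+|V_B|)=(e_A-|V_A|)+(e_B-|V_B|)+4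
\]
bounded faces. If $\operatorname{conv}A$ has interior points, its interior is a face; otherwise $e_A-|V_A|=-1$. The same holds for $B$. So in all cases there are exactly two further bounded faces $Q_1,Q_2$, and they are the interiors of simple polygons, which we also denote by $Q_1,Q_2$.

\emph{Convex vertices.} Let $v\in V_A$ lie on $t_v$ connecting edges. These edges split the angle at $v$ outside $\operatorname{conv}A$, which is larger than $\pi$, into $t_v+1$ sectors. We claim that at most $t_v$ of the sectors are smaller than $\pi$ and belong to $Q_1$ or $Q_2$.
\begin{itemize}
\item If $t_v=0$, the only sector is larger than $\pi$.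
\item If $v=a_i$ for some $i$, then $v\in\partial\Pi$, and one of the sectors belongs to the outer face.
\item Otherwise $v=a$, and only the edge $ab$, of direction $0$, is incident to it. Let $\psi_1\le\psi_2$ be the directions in $(0,\pi)$ of the extreme edges of $\operatorname{conv}A$ at $a$ (equal if $|V_A|=2$). The two sectors are $\psi_1$ and $2\pi-\psi_2>\pi$.
\end{itemize}
The same holds for $v\in V_B$ after a rotation by $\pi$. In total, $Q_1$ and $Q_2$ have at most $\sum_v t_v=6$ convex vertices. Each of them has at least three, so each has exactly three, and both are pseudo-triangles.

\medskip
\noindent\textbf{Case 2: one of the sets is a single point.} Say $A=\{a\}$ and $|B|\ge 2$. Then $a_1=a_2=a$, so $b_1\ne b_2$. Let $G$ consist of $\partial\operatorname{conv}B$, $ab_1$ and $ab_2$. Deleting $a$ leaves $\partial\operatorname{conv}B$; deleting a vertex of $\operatorname{conv}B$ leaves a nonempty connected part of it, to which $a$ is still attached. So $G$ is $2$-connected. It has $1+(e_B+2)-(|V_B|+1)=(e_B-|V_B|)+2$ bounded faces, so exactly one besides the interior of $\operatorname{conv}B$, if there is one. This face can have convex vertices only at $a,b_1,b_2$: at $b_i$ one of the two outside sectors belongs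 to the outer face, and at every other vertex of $\operatorname{conv}B$ the outside angle exceeds $\pi$. So it is a pseudo-triangle.

\medskip
In both cases the one or two new faces, together with optimal decompositions of $A$ and $B$ (empty for sets of size at most $2$), tile $\Pi$. If $|A|\ge3$, the decomposition of $A$ uses all points of $A$. If $|A|\le 2$, every point of $A$ is a vertex of the $2$-connected graph $G$, so it lies on at least two faces. Since $\operatorname{conv}A$ has no interior and is disjoint from $\operatorname{conv}B$, these faces can only be the outer face and new faces. So the point is a vertex of a new face. The same holds for $B$. The new faces are good by Lemma~\ref{lem:good}.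
\end{proof}

\section{Large clusters in cap position}\label{sec:clusters}

A set of points with distinct $x$-coordinates is a \emph{cap} (a \emph{cup}) if, from left to right, the slopes of the segments between consecutive points strictly decrease (increase). An $m$-cap is a cap of $m$ points, and an $m$-cup is a cup of $m$ points. Subsets of caps are caps, and likewise for cups. A triple of points is a cap if and only if its middle point lies above the line through the other two; equivalently, the first (or the last) point lies below the line through the other two.

\begin{theorem}[Erd\H{o}s--Szekeres]\label{thm:es}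
For $a,b\ge 2$, every set of more than $\binom{a+b-4}{a-2}$ points in general position with distinct $x$-coordinates contains an $a$-cup or a $b$-cap.
\end{theorem}

\begin{proof}
We use induction on $a+b$. If $a=2$ or $b=2$, any two points suffice. Let $a,b\ge 3$, and suppose that $X$ has more than $\binom{a+b-4}{a-2}=\binom{a+b-5}{a-3}+\binom{a+b-5}{a-2}$ points but no $a$-cup and no $b$-cap. Let $E$ be the set of rightmost points of $(a-1)$-cups in $X$. Then $X\setminus E$ contains no $(a-1)$-cup and no $b$-cap, so by induction $|X\setminus E|\le\binom{a+b-5}{a-3}$. Hence $|E|>\binom{a+b-5}{a-2}$, and by induction $E$ contains a $(b-1)$-cap $e_1,\dots,e_{b-1}$. Let $u$ be the second-last point of an $(a-1)$-cup that ends at $e_1$. If $u,e_1,e_2$ is a cup, then this $(a-1)$-cup extends by $e_2$ to an $a$-cup. Otherwise $u,e_1,\dots,e_{b-1}$ is a $b$-cap. Both are contradictions.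
\end{proof}

For peeling we need more than one large cap: we need large sets such that \emph{every} choice of one point from each is a cap. Averaging over subsets shows that, after a possible reflection, a positive fraction of all $m$-subsets are caps. The problem is to pass from many caps to a product structure. The trick is to fix every other point of the cap. The fixed points act as fence posts: the lines through consecutive posts confine each of the free points to a region of its own, and points chosen arbitrarily from these regions always form a cap.

\begin{lemma}\label{lem:clusters}
Let $k\ge 8$, let $S$ be in general position with distinct $x$-coordinates, and let $|S|=N\ge n_0=2^{24k}$. After possibly reflecting by $y\mapsto -y$, there are sets $Y_1,\dots,Y_{3k}\subset S$, lying in this order from left to right in pairwise disjoint open vertical slabs, such that $|Y_j|\ge\gamma N$ with $\gamma=2^{-144k-2}$, and such that any three points from three different sets $Y_j$ form a cap.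
\end{lemma}

\begin{proof}
Put $K=6k$, $m=2K+1=12k+1$ and
\[
M=\binom{2m-4}{m-2}+1=\binom{24k-2}{12k-1}+1\le 2^{24k}\le N .
\]
Also $N\ge 2m$.

\emph{Many caps.} By Theorem~\ref{thm:es}, any $M$ points of $S$ contain an $m$-cap or an $m$-cup. Each $m$-subset lies in $\binom{N-m}{M-m}$ of the $M$-subsets. So at least
\[
\binom NM\Big/\binom{N-m}{M-m}=\binom Nm\Big/\binom Mm
\]
$m$-subsets of $S$ are caps or cups. After a possible reflection, at least half of this number are caps. Write the points of such a cap as $s_1,\dots,s_m$ from left to right.

\emph{Fixing the posts.} There are at most $\binom N{K+1}$ possibilities for $(s_1,s_3,\dots,s_{2K+1})$. By the pigeonhole principle there are $g_1,\dots,g_{K+1}\in S$ such that the number of tuples $(s_2,s_4,\dots,s_{2K})$ that complete $s_{2j-1}=g_j$ ($1\le j\le K+1$) to an $m$-cap is at least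
\[
\frac{\binom Nm}{2\binom Mm\binom N{K+1}}\ \ge\ \frac{(K+1)!}{2}\cdot\frac{(N/2)^K}{M^m}\ \ge\ N^K(2M^3)^{-K}.
\]
For the first inequality, $\binom Nm/\binom N{K+1}$ is $\frac{(K+1)!}{m!}$ times the product $(N-K-1)\cdots(N-m+1)$ of $K$ factors, each at least $N-m+1\ge N/2$, and $\binom Mm\le M^m/m!$. The second inequality uses $m\le 3K$.

\emph{The regions.} Let $e_j$ be the line $g_jg_{j+1}$. For $1\le j\le K$ let $Z_j$ be the set of points of $S$ with $x(g_j)<x<x(g_{j+1})$ that are strictly above $e_j$, strictly below $e_{j-1}$ if $j>1$, and strictly below $e_{j+1}$ if $j<K$. In every completion, $s_{2j}\in Z_j$: the three conditions follow from the caps $(g_j,s_{2j},g_{j+1})$, $(g_{j-1},g_j,s_{2j})$ and $(s_{2j},g_{j+1},g_{j+2})$. Therefore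
\[
\prod_{j=1}^K|Z_j|\ \ge\ N^K(2M^3)^{-K}.
\]
In particular, no $Z_j$ is empty. Let $b$ be the number of $j$ for which $|Z_j|<(2M^3)^{-2}N$. If $b\ge 1$, the product is less than $N^K(2M^3)^{-2b}$, so $2b<K$. Hence at least $K/2=3k$ of the sets $Z_j$ have at least $(2M^3)^{-2}N\ge 2^{-2}\,2^{-144k}N=\gamma N$ points.

\emph{Any choice is a cap.} Let $z_i\in Z_i$ for $1\le i\le K$. For $1<j<K$, the point $z_j$ is above $e_j$, while $z_{j-1}$ and $z_{j+1}$ are below $e_j$ by the definitions of $Z_{j-1}$ and $Z_{j+1}$. So $z_{j-1},z_j,z_{j+1}$ is a cap. Hence the slopes decrease along $z_1,\dots,z_K$; this is a cap, and so are its subsets. Since no $Z_i$ is empty, any three points from three different $Z_i$ extend to such a sequence. So they form a cap.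

Take for $Y_1,\dots,Y_{3k}$, in order, $3k$ of the large sets $Z_j$. They lie in the disjoint slabs $x(g_j)<x<x(g_{j+1})$.
\end{proof}

\section{From clusters to disjoint pockets}\label{sec:pockets}

A natural pocket is cut out by the half-plane $H$ above the upper common tangent of two clusters: by the cap property it contains every cluster between these two. We therefore group the clusters in triples and let the outer two of each triple carry the tangent. The difficulty is that $S$ has points outside the clusters, and these may lie in many of the half-planes at once. So we first cut off everything above certain other tangents. Between each triple and the next we take the upper common tangent $t_i$ of the neighboring clusters and keep only what lies on or below it. The remaining points in each half-plane are then confined to the slab of its own triple (Figure~\ref{fig:pocket}).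

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!25] (-1.865,2.10)--(1.865,2.10)--(0,4.11)--cycle;
\foreach \x/\y in {-3.6/0.01,-1.8/1.95,0/2.6,1.8/1.95,3.6/0.01}
  {\fill[gray!60] (\x,\y) circle (0.15); \draw (\x,\y) circle (0.15);}
\draw (-3.9,-0.09)--(0.3,4.43);
\draw (3.9,-0.09)--(-0.3,4.43);
\draw[thick] (-4.3,2.10)--(4.3,2.10);
\draw[dotted] (-2.7,-0.5)--(-2.7,4.3);
\draw[dotted] (2.7,-0.5)--(2.7,4.3);
\node[left] at (-3.85,0.1) {$Y_{3i-3}$};
\node[below] at (-1.6,1.8) {$Y_{3i-2}$};
\node at (0,3.05) {$Y_{3i-1}$};
\node[below] at (1.7,1.8) {$Y_{3i}$};
\node[right] at (3.85,0.1) {$Y_{3i+1}$};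
\node[left] at (-0.75,3.5) {$t_{i-1}$};
\node[right] at (0.75,3.5) {$t_i$};
\node[above] at (4.1,2.10) {$\ell_i$};
\node[below] at (-2.7,-0.5) {$x=v_{3i-3}$};
\node[below] at (2.7,-0.5) {$x=v_{3i}$};
\end{tikzpicture}
\caption{One pocket (schematic, $1<i<k$). Clusters in cap position are drawn as disks. The pocket half-plane $H_i$ lies above the common tangent $\ell_i$ of $Y_{3i-2}$ and $Y_{3i}$ and contains $Y_{3i-1}$. Points above $t_{i-1}$ or $t_i$ have been cut off, so the remaining points in $H_i$ lie in the shaded region, between the two dotted lines.}
\label{fig:pocket}
\end{figure}

The \emph{upper common tangent} of two nonempty finite sets strictly separated by a vertical line is the line through the edge of the upper hull of their union that crosses the vertical line. It passes through one point of each set, and both sets lie on or below it. We write $t(x)$ for the height of a nonvertical line $t$ at $x$.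

\begin{lemma}\label{lem:pockets}
In the situation of Lemma~\ref{lem:clusters}, after the reflection if there is one, there is a set $A\subset S$ with the following properties.
\begin{enumerate}
\item[(i)] $A$ is obtained from $S$ by at most $k+1$ successive cuts; each cut removes a (possibly empty) set that is strictly separated by a line from the points that remain.
\item[(ii)] There are open half-planes $H_1,\dots,H_k$, lying above nonvertical lines, such that the sets $A\cap H_i$ are pairwise disjoint and $|A\cap H_i|\ge\gamma N$ for each $i$.
\end{enumerate}
Moreover, $A$ contains all the sets $Y_1,\dots,Y_{3k}$.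
\end{lemma}

\begin{proof}
Choose $v_0<v_1<\dots<v_{3k}$, none of them the $x$-coordinate of a point of $S$, such that $Y_j\subset\{v_{j-1}<x<v_j\}$ for all $j$.

\emph{Trimming.} For $1\le i\le k-1$ let $t_i$ be the upper common tangent of $Y_{3i}$ and $Y_{3i+1}$, with contact points $b_i\in Y_{3i}$ and $b_i'\in Y_{3i+1}$. Every $Y_l$ lies on or below $t_i$. For $l=3i,3i+1$ this holds by definition. For other $l$, a point of $Y_l$ forms a cap with $b_i$ and $b_i'$, of which it is the first or the last point; so it lies below the line $b_ib_i'=t_i$. Let
\[
A=S\cap\{v_0<x<v_{3k}\}\cap\bigcap_{i=1}^{k-1}\{y\le t_i(x)\}\ \supseteq\ \bigcup_j Y_j .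
\]
Cutting along $x=v_0$, $x=v_{3k}$, $t_1,\dots,t_{k-1}$ one after the other leaves $A$ and takes $k+1$ cuts. Points on $t_i$ are kept, and a slight upward shift of $t_i$ separates strictly. This proves (i).

\emph{Pockets.} For $1\le i\le k$ let $\ell_i$ be the upper common tangent of $Y_{3i-2}$ and $Y_{3i}$, with contact points $c_i\in Y_{3i-2}$ and $c_i'\in Y_{3i}$, and let $H_i$ be the open half-plane above $\ell_i$. For $y\in Y_{3i-1}$ the triple $(c_i,y,c_i')$ is a cap, so $y\in H_i$. Thus $Y_{3i-1}\subset A\cap H_i$, and $|A\cap H_i|\ge\gamma N$.

\emph{Disjointness.} It suffices to show $A\cap H_i\subset\{v_{3i-3}<x<v_{3i}\}$. The idea is that $t_i$ runs on or below $\ell_i$ to the right of the triple, and $t_{i-1}$ does so to the left of it.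

For the right-hand bound, if $i=k$, it holds by the definition of $A$. Let $i<k$. The point $c_i$ is on $\ell_i$, and $b_i\in Y_{3i}$ is on or below $\ell_i$ and to the right of $c_i$; so $\operatorname{slope}(c_ib_i)\le\operatorname{slope}(\ell_i)$. The points $c_i,b_i,b_i'$ come from three different clusters and form a cap, so
\[
\operatorname{slope}(t_i)=\operatorname{slope}(b_ib_i')<\operatorname{slope}(c_ib_i)\le\operatorname{slope}(\ell_i).
\]
At $x(b_i)$ the line $t_i$ has height $y(b_i)\le\ell_i(x(b_i))$. Hence $t_i\le\ell_i$ for all $x\ge x(b_i)$. Points of $A$ are on or below $t_i$, so no point of $A\cap H_i$ has $x\ge x(b_i)$, and $x(b_i)<v_{3i}$.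

For the left-hand bound, if $i=1$, it holds by the definition of $A$. Let $i>1$. The contact points of $t_{i-1}$ are $b_{i-1}\in Y_{3i-3}$ and $b_{i-1}'\in Y_{3i-2}$. The point $c_i'$ is on $\ell_i$, and $b_{i-1}'$ is on or below $\ell_i$ and to the left of $c_i'$; so $\operatorname{slope}(b_{i-1}'c_i')\ge\operatorname{slope}(\ell_i)$. Since $b_{i-1},b_{i-1}',c_i'$ is a cap,
\[
\operatorname{slope}(t_{i-1})>\operatorname{slope}(b_{i-1}'c_i')\ge\operatorname{slope}(\ell_i).
\]
At $x(b_{i-1}')$ the line $t_{i-1}$ has height $y(b'_{i-1})\le\ell_i(x(b'_{i-1}))$. Hence $t_{i-1}\le\ell_i$ for all $x\le x(b_{i-1}')$. So no point of $A\cap H_i$ has $x\le x(b_{i-1}')$, and $x(b_{i-1}')>v_{3i-3}$.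
\end{proof}

\section{One round and its repetition}\label{sec:recursion}

Throughout this section, $\beta$ and $n_0$ are as in Theorem~\ref{thm:param}.

\begin{lemma}\label{lem:round}
Let $k\ge 8$, and let $S$ be in general position with $|S|=N\ge n_0$. There are pairwise disjoint sets $T_1,\dots,T_{k+1},R\subset S$ (the $T_i$ possibly empty) and a number $d\ge\beta N$ such that $\sum_i|T_i|+|R|=N-d$ and
\[
F(S)\le\sum_{i=1}^{k+1}F(T_i)+F(R)+\frac{4d}{k}+2(k+1).
\]
\end{lemma}

\begin{proof}
Goodness, and hence $F$, is invariant under rotations and reflections. Rotate $S$ so that the $x$-coordinates are distinct, and reflect it if Lemma~\ref{lem:clusters} requires this. Take $A$ and $H_1,\dots,H_k$ from Lemma~\ref{lem:pockets}, and let $T_1,\dots,T_{k+1}$ be the sets removed by the cuts. Applying Lemma~\ref{lem:merge} once for each cut with a nonempty removed set gives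
\[
F(S)\le F(A)+\sum_i F(T_i)+2(k+1).
\]

Now peel $A$. Let $p$ and $q$ be the leftmost and rightmost points of $A$, and start with $R=A$. While at least $k/2$ of the sets $R\cap H_i$ are nonempty, remove from $R$ the set $U$ of its upper hull vertices other than $p$ and $q$. The points $p,q$ always stay, so they remain the extreme points of $R$.

\emph{Each step removes at least $k/4$ points.} Let $R\cap H_i\ne\emptyset$ and write $H_i=\{y>\alpha_ix+\kappa_i\}$. Choose a vertex of $\operatorname{conv}R$ at which $y-\alpha_ix$ is maximal over $R$. It lies in $H_i$. No point of $\operatorname{conv}R$ is vertically above it, as such a point would have a larger value; so it is a vertex of the upper hull, possibly $p$ or $q$. Since the sets $A\cap H_i$ are disjoint, different $i$ yield different vertices. So the upper hull has at least $k/2$ vertices, and $|U|\ge k/2-2\ge k/4>0$, because $k\ge 8$. In particular, Lemma~\ref{lem:peel} applies in each step.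

Let $d$ be the total number of points removed. There are at most $4d/k$ steps, so $F(A)\le F(R)+4d/k$ for the final $R$. At the end fewer than $k/2$ of the sets $R\cap H_i$ are nonempty. So more than $k/2$ of the sets $A\cap H_i$ have been removed completely. They are disjoint and have at least $\gamma N$ points each, so
\[
d\ge\frac k2\,\gamma N=k\,2^{-144k-3}N=\beta N. \qedhere
\]
\end{proof}

The round stops when more than half of the pockets are empty, since from then on a crescent might be small. This is harmless, because a fixed fraction of $S$ has been removed at the price $4/k$ per point, and the other costs do not depend on $N$.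

\begin{proof}[Proof of Theorem~\ref{thm:param}]
Put $D_r=4n_0(k+3)^r$. We use induction on $r$. For $r=0$ the bound follows from $F(n)\le 2n$. Assume it for $r$ and all $n$. If $n<n_0$, then $F(n)\le 2n_0\le D_{r+1}$. If $n\ge n_0$, we apply Lemma~\ref{lem:round} to a set of $n$ points and the induction hypothesis to its $k+2$ pieces, whose sizes add up to $n-d\le(1-\beta)n$. This gives
\begin{align*}
F(n)&\le\frac{4(n-d)}{k}+2(1-\beta)^r(n-d)+(k+2)D_r+\frac{4d}{k}+2(k+1)\\
&\le\frac{4n}{k}+2(1-\beta)^{r+1}n+D_{r+1},
\end{align*}
because $2(k+1)\le D_r$ and $(k+3)D_r=D_{r+1}$.

For fixed $k$ and $r$ we obtain $\limsup_{n\to\infty}F(n)/n\le 4/k+2(1-\beta)^r$. Letting first $r\to\infty$ (with $k$, and hence $\beta$, fixed) and then $k\to\infty$ shows $F(n)=o(n)$.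
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
To make the middle term of Theorem~\ref{thm:param} as small as the first one, take $r=\lceil(\ln k)/\beta\rceil$. Then $(1-\beta)^r\le e^{-\beta r}\le 1/k$ and
\[
r\le 2^{144k+3}\,\frac{\ln k}{k}+1\le 2^{144k+3}.
\]
Since $\log_2(k+3)\le 2^k$, the last term is
\[
4n_0(k+3)^r\le 2^{\,24k+2+2^{145k+3}}\le 2^{2^{146k}}\qquad(k\ge 8).
\]
Hence $F(n)\le 6n/k+2^{2^{146k}}$ for all $k\ge 8$. Put $k=\lfloor(\log_2\log_2n)/147\rfloor$. For all sufficiently large $n$ we have $k\ge 8$ and
\[
2^{2^{146k}}\le 2^{(\log_2n)^{146/147}}\le \frac nk .
\]
So $F(n)\le 7n/k=O(n/\log\log n)$, because $k\ge 1$ implies $k\ge(\log_2\log_2n)/294$. The remaining finitely many $n\ge 3$ are absorbed in $C$, using $F(n)\le 2n$ and $\log_2\log_2n>0$. The statement on $2$-convex polygons follows from Lemma~\ref{lem:good}.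
\end{proof}

The double logarithm comes from the number of rounds. One round removes only a fraction $\beta=2^{-O(k)}$ of the points, so the argument uses about $1/\beta$ rounds, up to a factor $\ln k$. Each round multiplies the bound for the additive cost by $k+3$. The resulting bound for the additive cost is doubly exponential in $k$, and it must stay below $n/k$.

\begin{remark}
The following lower bound depends on a result from \cite{kconvex} that is not proved here. It is stated there that every set of $n$ points in general position contains $\Omega(\log^2n)$ points that form the vertex set of a $2$-convex polygon, and that this is asymptotically tight. Tightness means that there are a constant $c'$ and arbitrarily large sets $S$, $|S|=n$, in which no $2$-convex polygon with vertices in $S$ has more than $c'\log^2n$ vertices. Granting this, a decomposition of such a set into $f$ polygons that are $2$-convex satisfies $n\le f\,c'\log^2n$, since every point is a vertex of some polygon. So no function $f(n)=o(n/\log^2n)$ suffices. The argument of this paper does not determine the order between $n/\log^2n$ and $n/\log\log n$.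
\end{remark}

\begin{thebibliography}{1}
\bibitem{kconvex}
Aichholzer et al.,
\emph{On $k$-convex point sets},
Comput. Geom. \textbf{47} (2014).
\url{http://www.igi.tugraz.at/auren/psfiles/aahhpruvv-okcps-14.pdf}
\end{thebibliography}

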